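
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Inflationary Induction Is Not Definable\\ in Higher-Order Fixpoint Logic}


\begin{abstract}
The Modal Iteration Calculus MIC extends modal logic by inflationary fixpoints of arbitrary, possibly non-monotone, definable set operators. Higher-Order Fixpoint Logic HFL extends it by least and greatest fixpoints of monotone operators, but on functions of all finite types as well as on sets; its first-order fragment $\mathrm{HFL}^1$ has fixpoints over functions from sets to sets. We show that MIC is not included in $\mathrm{HFL}^1$, nor in HFL, over arbitrary transition systems. A one-rule induction can compare two arbitrary ordinal ranks, whereas the truth of an HFL formula at a root depends on the states of a successor-closed part only through their HFL-theories, of which there are at most $2^{\aleph_0}$. With a downward L\"owenheim--Skolem theorem for HFL the separation already holds over countable systems. Conversely, MIC is included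 in $\mathrm{HFL}^1$ wherever all inductions close by stage $\omega^n$ for a fixed $n$, and so over finite systems.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $f\colon 2^S\to 2^S$ be a function on the subsets of a set $S$. If $f$ is monotone, iterating it from $\emptyset$ gives an increasing sequence that ends in the least fixpoint of $f$. If $f$ is not monotone, the sequence can be forced to increase:
\begin{equation}\label{eq:infl}
X^0=\emptyset,\qquad X^{\alpha+1}=X^\alpha\cup f(X^\alpha),\qquad X^\lambda=\bigcup_{\beta<\lambda}X^\beta\ \text{ for limits }\lambda .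
\end{equation}
The set at which this sequence becomes stationary is the \emph{inflationary fixpoint} of $f$. The Modal Iteration Calculus (MIC) is modal logic with an operator for inflationary fixpoints.

Higher-Order Fixpoint Logic (HFL) takes another route. It admits only least and greatest fixpoints of monotone maps, but these maps may act on functions. In the fragment $\mathrm{HFL}^1$ one may take least and greatest fixpoints in the lattice of all functions $2^S\to2^S$, ordered pointwise; the functions themselves need not be monotone. Precise definitions are in Section~\ref{sec:defs}.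

A logic $\mathcal L_1$ is \emph{included} in $\mathcal L_2$ over a class of structures if for every closed $\mathcal L_1$-formula there is a closed $\mathcal L_2$-formula that defines the same set of states in every structure of the class; on the HFL side the formulas have the type $\mathrm{Pr}$ of sets of states. The following question is posed in \cite{habil}: \emph{is MIC included in $\mathrm{HFL}^1$ over arbitrary transition systems?} It is also phrased there informally: ``Equally, can inflationary fixpoints in a complete lattice $V$ always be defined using least or greatest fixpoints in the lattice of functions $V\to V$ with pointwise order?''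

A positive answer is a reasonable first guess. Given any $f$, consider the recursion
\[
F(A)=A\cup F\bigl(A\cup f(A)\bigr)\qquad(A\subseteq S)
\]
for an unknown function $F\colon 2^S\to 2^S$. Its right-hand side is monotone in $F$, whatever $f$ is. Unfolding it $i$ times shows that a solution $F(A)$ contains the $i$-th stage of the inflationary iteration started at $A$, and the union of these stages over all $i<\omega$ is itself a solution. So the least solution, applied to $\emptyset$, gives $X^\omega$. Thus a monotone recursion on functions can drive a non-monotone iteration on sets, and on finite systems this computes the inflationary fixpoint. Nesting the recursion gives $X^{\omega^2},X^{\omega^3},\dots$ (Section~\ref{sec:converse}). What the recursion does not do is continue through all limits. Its greatest solution is no help either: the constant function $A\mapsto S$ is a solution. We show that there is no way out.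

\begin{theorem}\label{thm:main}
Let $a\in\Sigma$. There is a closed MIC formula $\Theta$, using only the action $a$ and no atomic propositions, whose outer fixpoint is a single one-rule $\mathrm{ifp}$, such that no closed HFL formula of type $\mathrm{Pr}$ (of any order, in particular none in $\mathrm{HFL}^1$) is equivalent to $\Theta$ over all transition systems.

Hence MIC is not included in $\mathrm{HFL}^1$, nor in HFL, over arbitrary transition systems.
\end{theorem}

The proof has two halves. In an inflationary induction one can watch \emph{when} a state enters. If $X$ grows by the rule $X\leftarrow\Box X$, a state from which all paths are finite enters just after all its successors, that is, according to its ordinal rank. A state $r$ that can address two such states separately, of ranks $\beta$ and $\gamma$, can ask for a moment at which the first is already in $X$ and the second is not; such a moment exists if and only if $\beta<\gamma$. This is Section~\ref{sec:race}.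

A least fixpoint of a monotone map, on the other hand, can be reached by more than one route. One may first let the states below $r$ settle completely, and only then start the iteration at $r$. What $r$ sees is then a finished, definable property of the states below, never an intermediate stage. Section~\ref{sec:hand} carries this out by hand for one formula; Sections~\ref{sec:restrict} and~\ref{sec:locality} do it for all types. It follows that HFL cannot tell $\beta$ from $\gamma$ if the two ordinals have the same HFL-theory, and among more than $2^{\aleph_0}$ ordinals two must have the same theory (Section~\ref{sec:proof}).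

The remaining sections sharpen the picture. The separation holds already over countable systems (Theorem~\ref{thm:countable}), by a downward L\"owenheim--Skolem theorem for HFL (Theorem~\ref{thm:LS}). The question about lattices has a negative answer as well (Corollary~\ref{cor:lattice}). Finally, MIC is included in $\mathrm{HFL}^1$ over every class of systems in which all inductions close by stage $\omega^n$, for a fixed $n$ (Proposition~\ref{prop:converse}). We work in ZFC.

\section{The two logics}\label{sec:defs}

A \emph{transition system} is $\mathcal T=(S,\{\xrightarrow{b}\}_{b\in\Sigma},L)$ with a set $S$ of states, a relation ${\xrightarrow{b}}\subseteq S\times S$ for each action $b\in\Sigma$, and a map $L$ that labels states with atomic propositions $q\in\mathcal P$. An \emph{environment} $\eta$ assigns values to free variables, and $\eta[X\mapsto x]$ is $\eta$ changed to $x$ at $X$. In both logics $[\![q]\!]_\eta=\{s:q\in L(s)\}$, $[\![X]\!]_\eta=\eta(X)$, the Boolean connectives have their usual meaning, and $\langle b\rangle$ maps $A\subseteq S$ to the set of states with a $b$-successor in $A$. Other connectives are abbreviations. We fix an action $a$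 and write $\Diamond=\langle a\rangle$ and $\Box=\neg\langle a\rangle\neg$. An ordinal is the set of all smaller ordinals.

\paragraph{MIC.} Formulas are built from atomic propositions $q$ and set variables $X$ by $\neg$, $\vee$, $\langle b\rangle$ and the following operators. If $\mathcal S=\{X_1\leftarrow\varphi_1,\dots,X_k\leftarrow\varphi_k\}$ is a system of rules with MIC formulas $\varphi_j$, then $(\mathrm{ifp}\,X_i:\mathcal S)$ and $(\mathrm{dfp}\,X_i:\mathcal S)$ are formulas, in which $X_1,\dots,X_k$ are bound. The $X_j$ may occur under negation. The operator $\mathrm{ifp}$ is interpreted through the simultaneous stages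
\[
X_j^0=\emptyset,\qquad X_j^{\alpha+1}=X_j^{\alpha}\cup[\![\varphi_j]\!]_{\eta[X_1\mapsto X_1^\alpha,\dots,X_k\mapsto X_k^\alpha]},\qquad X_j^\lambda=\bigcup_{\beta<\lambda}X_j^\beta .
\]
The stages increase, so they become stationary, and $[\![\mathrm{ifp}\,X_i:\mathcal S]\!]_\eta$ is the $i$-th component of the stationary value. The operator $\mathrm{dfp}$ is dual: one starts with $X_j^0=S$, replaces $\cup$ by $\cap$ in the successor step, and takes intersections at limits.

\paragraph{HFL: types.} Types are $\tau::=\mathrm{Pr}\mid\tau_1^{v}\to\tau_2$ with a \emph{variance} $v\in\{+,-,0\}$. In a complete lattice write $x\le_v x'$ for $x\le x'$, $x\ge x'$, $x=x'$ when $v=+,-,0$, respectively. For a state set $S$ put $[\![\mathrm{Pr}]\!]_S=2^S$, and let $[\![\tau^v\to\sigma]\!]_S$ be the set of all functions $f\colon[\![\tau]\!]_S\to[\![\sigma]\!]_S$ such that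
\[
x\le_v x'\ \Longrightarrow\ f(x)\le f(x').
\]
So $f$ is monotone, antitone or arbitrary according to $v$. Under the pointwise order this is a complete lattice, with pointwise suprema $\bigvee$ and infima $\bigwedge$. It depends only on $S$, not on the transitions. The order of a type is $\mathrm{ord}(\mathrm{Pr})=0$ and $\mathrm{ord}(\tau_1\to\tau_2)=\max(\mathrm{ord}(\tau_1)+1,\mathrm{ord}(\tau_2))$.

\paragraph{HFL: formulas.} Formulas are
\[
q\mid X\mid\neg\varphi\mid\varphi\vee\psi\mid\langle b\rangle\varphi\mid\lambda(X^v:\tau).\varphi\mid\varphi\,\psi\mid\mu(X:\tau).\varphi\mid\nu(X:\tau).\varphi ,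
\]
subject to the usual type system. A context $\Gamma$ is a finite set of assumptions $X^v:\tau$, and $\Gamma^-$ arises from it by exchanging the variances $+$ and $-$. The rules are:
\begin{itemize}
\item $\Gamma\vdash q:\mathrm{Pr}$; and $\Gamma\vdash X:\tau$ if $(X^v:\tau)\in\Gamma$ with $v\in\{+,0\}$;
\item $\Gamma\vdash\neg\varphi:\mathrm{Pr}$ if $\Gamma^-\vdash\varphi:\mathrm{Pr}$; and $\vee$, $\langle b\rangle$ act on formulas of type $\mathrm{Pr}$ in the same context;
\item $\Gamma\vdash\lambda(X^v:\tau).\varphi:\tau^v\to\sigma$ if $\Gamma,X^v:\tau\vdash\varphi:\sigma$;
\item $\Gamma\vdash\varphi\,\psi:\sigma$ if $\Gamma\vdash\varphi:\tau^v\to\sigma$ and $\psi$ has type $\tau$ in $\Gamma$ (if $v=+$), in $\Gamma^-$ (if $v=-$), in both (if $v=0$);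
\item $\Gamma\vdash\mu(X:\tau).\varphi:\tau$ and $\Gamma\vdash\nu(X:\tau).\varphi:\tau$ if $\Gamma,X^+:\tau\vdash\varphi:\tau$.
\end{itemize}
If $\neg$ and $\vee$ are admitted at function types, they are read pointwise, as abbreviations such as $\lambda\vec X.\neg(\varphi\vec X)$. The semantics is the standard one: $\lambda X.\varphi$ denotes $x\mapsto[\![\varphi]\!]_{\eta[X\mapsto x]}$, juxtaposition is application, and $\mu X.\varphi$, $\nu X.\varphi$ denote the least and the greatest fixpoint of $x\mapsto[\![\varphi]\!]_{\eta[X\mapsto x]}$. $\mathrm{HFL}^1$ consists of the formulas all of whose subformulas have types of order at most~$1$. All formulas are assumed to be well typed in a context that lists their free variables, and environments respect the types of this context. We use two standard facts.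
\begin{itemize}
\item[(F1)] If $\Gamma\vdash\varphi:\tau$ and $\eta$ respects the types in $\Gamma$, then $[\![\varphi]\!]_\eta\in[\![\tau]\!]_S$, and all fixpoints in the evaluation are taken of monotone maps.
\item[(F2)] (Substitution.) If $\Gamma\vdash\varphi:\tau$ and $\psi_X$ is a closed formula of type $\tau_X$ for each $X:\tau_X$ in $\Gamma$, then $\varphi[\psi_X/X]_X$ is a closed formula of type $\tau$, and its value is $[\![\varphi]\!]_\eta$ with $\eta(X)=[\![\psi_X]\!]$.
\end{itemize}

The next lemma is elementary, but it carries the main idea of the non-definability proof: a least fixpoint can be reached from starting points other than $\bot$.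

\begin{lemma}\label{lem:iter}
Let $\Phi$ be a monotone map on a complete lattice with least fixpoint $\mu\Phi$, and let $x^0$ satisfy $x^0\le\Phi(x^0)$ and $x^0\le\mu\Phi$. Then the sequence $x^{\alpha+1}=\Phi(x^\alpha)$, $x^\lambda=\bigvee_{\alpha<\lambda}x^\alpha$ is increasing and becomes stationary at $\mu\Phi$. Dually, from $x^0$ with $\Phi(x^0)\le x^0$ and $\nu\Phi\le x^0$ one descends to the greatest fixpoint $\nu\Phi$, taking infima at limits.
\end{lemma}

\begin{proof}
We show $x^\alpha\le x^{\alpha+1}$ by induction. It holds for $\alpha=0$, and it passes from $\alpha$ to $\alpha+1$ by monotonicity. At a limit $\lambda$ we have $x^\alpha\le x^{\alpha+1}=\Phi(x^\alpha)\le\Phi(x^\lambda)$ for all $\alpha<\lambda$, so $x^\lambda\le\Phi(x^\lambda)$. Next, $x^\alpha\le\mu\Phi$ implies $x^{\alpha+1}\le\Phi(\mu\Phi)=\mu\Phi$, and suprema preserve the bound. An increasing sequence in a set becomes stationary; its final value is a fixpoint below $\mu\Phi$, so it is $\mu\Phi$.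
\end{proof}

For $x^0=\bot$ these are the usual approximants. For monotone $f$ they coincide with the stages in \eqref{eq:infl}, so $(\mathrm{ifp}\,Z:\{Z\leftarrow\Box Z\})$ and $\mu Z.\Box Z$ are equivalent.

\section{A race between two ordinals}\label{sec:race}

For ordinals $\beta,\gamma<\kappa$ let $\mathcal T^\kappa_{\beta,\gamma}$ be the transition system with state set $\kappa\uplus\{u,r\}$ and $a$-edges
\[
\delta\to\varepsilon\ \ (\varepsilon<\delta<\kappa),\qquad u\to u,\quad u\to\beta,\qquad r\to u,\quad r\to\gamma ;
\]
all labels and all other transition relations are empty. See Figure~\ref{fig:race}.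

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\draw (0,0) rectangle (7.4,1);
\node at (7.8,0.5) {$\kappa$};
\node at (0.5,0.5) {$0$};
\node at (1.1,0.5) {$1$};
\node at (1.9,0.5) {$\cdots$};
\node (b) at (2.8,0.5) {$\beta$};
\node at (3.8,0.5) {$\cdots$};
\node (g) at (4.8,0.5) {$\gamma$};
\node at (5.9,0.5) {$\cdots$};
\node[circle,draw,inner sep=2.5pt] (u) at (2.8,2.3) {$u$};
\node[circle,draw,inner sep=2.5pt] (r) at (4.8,2.3) {$r$};
\draw[->] (u) -- (b);
\draw[->] (r) -- (g);
\draw[->] (r) -- (u);
\draw[->] (u) to[out=150,in=210,looseness=6] (u);
\end{tikzpicture}
\caption{The system $\mathcal T^\kappa_{\beta,\gamma}$, drawn for $\beta<\gamma$. Inside the box every ordinal has edges to all smaller ordinals (not drawn). The state $r$ sees $\gamma$ directly and $\beta$ through $u$. The loop at $u$ marks $u$ and $r$ as states with an infinite path.}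
\label{fig:race}
\end{figure}

Let $\mathrm{Wf}=(\mathrm{ifp}\,Z:\{Z\leftarrow\Box Z\})$ and
\begin{equation}\label{eq:theta}
\Theta=\bigl(\mathrm{ifp}\,X:\{X\leftarrow\Box X\vee\psi\}\bigr),\qquad
\psi=\Diamond(\mathrm{Wf}\wedge\neg X)\wedge\Diamond\bigl(\neg\mathrm{Wf}\wedge\Diamond(\mathrm{Wf}\wedge X)\bigr).
\end{equation}
The rule $X\leftarrow\Box X$ is the clock: it puts the ordinals into $X$ one at a time. The formula $\psi$ is the referee: read at $r$, it says that $\gamma$ is not yet in $X$ while $\beta$ already is. Using $\mathrm{Wf}$, the referee can tell $u$ from the ordinals.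

\begin{lemma}\label{lem:race}
In $\mathcal T^\kappa_{\beta,\gamma}$ we have $[\![\mathrm{Wf}]\!]=\kappa$, and $r\in[\![\Theta]\!]$ if and only if $\beta<\gamma$.
\end{lemma}

\begin{proof}
If $\delta,\alpha<\kappa$, then all successors of $\delta$ lie in the set $\alpha$ if and only if $\delta\le\alpha$, that is, $\delta\in\alpha+1$. The states $u$ and $r$ have the successor $u$, so by induction on the stages neither ever enters $Z$. Hence $Z^\alpha=\min(\alpha,\kappa)$ for all $\alpha$, and $[\![\mathrm{Wf}]\!]=\kappa$.

We claim that $X^\alpha\cap\kappa=\min(\alpha,\kappa)$ and $u\notin X^\alpha$ for all $\alpha$. Stage $0$ and limits are clear. Consider the step from $\alpha$ to $\alpha+1$.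
\begin{itemize}
\item At a state in $\kappa$ all successors satisfy $\mathrm{Wf}$. So the second conjunct of $\psi$ fails, and only $\Box X$ matters. As for $Z$, this gives $X^{\alpha+1}\cap\kappa=\min(\alpha+1,\kappa)$.
\item At $u$ the formula $\Box X$ fails, since $u$ is its own successor and $u\notin X^\alpha$. The successors of $u$ are $\beta$, which satisfies $\mathrm{Wf}$, and $u$, which does not. So $\psi$ at $u$ would require $\beta\notin X^\alpha$ by its first conjunct and $\beta\in X^\alpha$ by its second. Hence $u\notin X^{\alpha+1}$.
\end{itemize}
At $r$ the formula $\Box X$ fails at every stage, because $u\notin X^\alpha$. The only $\mathrm{Wf}$-successor of $r$ is $\gamma$, its only other successor is $u$, and the only $\mathrm{Wf}$-successor of $u$ is $\beta$. So $\psi$ holds at $r$ with $X=X^\alpha$ if and only if $\gamma\notin\min(\alpha,\kappa)$ and $\beta\in\min(\alpha,\kappa)$, that is, $\beta<\alpha\le\gamma$. Such an $\alpha$ exists if and only if $\beta<\gamma$; take $\alpha=\beta+1$.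
\end{proof}

So $\Theta$ tells $\mathcal T^\kappa_{\beta,\gamma}$ from $\mathcal T^\kappa_{\gamma,\beta}$ at $r$ whenever $\beta\neq\gamma$. It remains to find $\beta<\gamma<\kappa$ for which HFL cannot tell these two systems apart.

\section{One least fixpoint by hand}\label{sec:hand}

Write $\mathcal T=\mathcal T^\kappa_{\beta,\gamma}$ and $\mathcal T'=\mathcal T^\kappa_{\gamma,\beta}$ with $\beta<\gamma$. The two systems have the same states and agree on $\kappa$. As a test consider the HFL formula
\[
\chi=\mu X.\bigl(\Box X\vee(\neg\mathrm{Wf}\wedge\Diamond X)\bigr),\qquad \mathrm{Wf}=\mu Z.\Box Z .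
\]
As in Section~\ref{sec:race}, the approximants from $\emptyset$ satisfy $X^\alpha\cap\kappa=\min(\alpha,\kappa)$. In $\mathcal T$ the state $u$ enters as soon as its successor $\beta$ is in, so at stage $\beta+2$. In $\mathcal T'$ it enters at stage $\gamma+2$. Thus the approximants in $\mathcal T$ and $\mathcal T'$ differ, and a proof that $[\![\chi]\!]_{\mathcal T}=[\![\chi]\!]_{\mathcal T'}$ cannot proceed stage by stage from $\emptyset$. The obstacle is that the $\kappa$-part of an intermediate stage is an initial segment $\alpha$, which may contain $\beta$ but not $\gamma$.

So let $\kappa$ settle first. On the system $(\kappa,>)$ alone, $\chi$ denotes the set $d^*=\kappa$. Let $\Phi$ be the operator of $\chi$ in $\mathcal T$ and iterate it from $x^0=d^*$ instead of from $\emptyset$. Every ordinal satisfies $\Box X$ for $X=\kappa$, while $u$ and $r$ violate $\mathrm{Wf}$ and have a successor in $\kappa$; hence $x^1=\Phi(x^0)=\kappa\cup\{u,r\}$ is the whole state set. The computation in $\mathcal T'$ is identical. Lemma~\ref{lem:iter} says that this iteration computes the least fixpoint: $x^0\le\Phi(x^0)$, and $x^0\le\mu\Phi$ because the $\kappa$-part of the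 least fixpoint is $d^*$. What was needed about $\beta$ and $\gamma$ is only that
\[
\beta\in d^*\iff\gamma\in d^*,
\]
where $d^*$ is the value on $(\kappa,>)$ of a \emph{closed formula}. This holds for every closed formula if $\beta$ and $\gamma$ have the same theory.

For the inflationary induction $\Theta$ there is no such freedom, because its operator is not monotone. If its iteration is started at $X=\kappa$, then $\psi$ fails at $r$ and at $u$, since no ordinal is outside $X$, and $\Box X$ fails at both; so $r$ never enters, whatever $\beta$ and $\gamma$ are.

To turn this example into a proof for HFL we need, at every type, a meaning for ``the value $x$ over the big system has $K$-part $d$'', a least $x$ with given $K$-part (to start the iteration), and a meaning for ``$x$ and $y$ agree'' when $x$ is computed in $\mathcal T$ and $y$ in $\mathcal T'$. The first two are the subject of Section~\ref{sec:restrict}, the third of Section~\ref{sec:locality}.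

\section{Restriction to a successor-closed part}\label{sec:restrict}

From here to the end of Section~\ref{sec:proof} all formulas are over a fixed finite signature (finite sets of actions and propositions) containing $a$. The setting is as follows: $\mathcal T$ and $\mathcal T'$ are transition systems on the same state set $S=K\uplus E$. The set $K$ is closed under successors in both, and both induce the same system $\mathcal K$ on $K$. Moreover:
\begin{enumerate}
\item[(1)] the labels of the states in $E$, and the edges between states of $E$, are the same in $\mathcal T$ and $\mathcal T'$;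
\item[(2)] for all $s\in E$, all actions $b$ and all closed HFL formulas $\psi$ of type $\mathrm{Pr}$: $s$ has a $b$-successor in $[\![\psi]\!]_{\mathcal K}$ in $\mathcal T$ if and only if it has one in $\mathcal T'$.
\end{enumerate}
So the two systems may differ only in the edges from $E$ into $K$, and (2) says that the difference is invisible to definable sets. The aim of this section and the next is the following theorem.

\begin{theorem}[Locality]\label{thm:locality}
In this setting $[\![\varphi]\!]_{\mathcal T}=[\![\varphi]\!]_{\mathcal T'}$ for every closed HFL formula $\varphi$ of type $\mathrm{Pr}$.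
\end{theorem}

\begin{definition}\label{def:restr}
For $d\in[\![\tau]\!]_K$ and $x\in[\![\tau]\!]_S$ define $d\triangleleft x$ (``$x$ extends $d$'') by induction on $\tau$:
\begin{itemize}
\item at $\mathrm{Pr}$: $d\triangleleft x$ iff $x\cap K=d$;
\item at $\tau^v\to\sigma$: $d\triangleleft f$ iff $e\triangleleft x$ implies $d(e)\triangleleft f(x)$, for all $e\in[\![\tau]\!]_K$ and $x\in[\![\tau]\!]_S$.
\end{itemize}
\end{definition}

At type $\mathrm{Pr}^v\to\mathrm{Pr}$ this means $f(x)\cap K=d(x\cap K)$ for all $x\subseteq S$: the $K$-part of the output depends only on the $K$-part of the input, in the way prescribed by $d$. There the least extension of $d$ is $x\mapsto d(x\cap K)$ and the greatest is $x\mapsto d(x\cap K)\cup E$. One type higher a difficulty appears: an argument need not extend anything. For example, if $K,E\ne\emptyset$, the function mapping $x$ to $K$ if $x\cap E\neq\emptyset$, and to $\emptyset$ otherwise, extends no $d$. The least extension has to be defined on such arguments too, and in such a way that the result respects the variance. The formula \eqref{eq:dbot} below does this.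

\begin{lemma}\label{lem:ext}
At every type the following hold.
\begin{enumerate}
\item[(a)] For every $d$ there are a least $x$ with $d\triangleleft x$, denoted $d^\bot$, and a greatest one, denoted $d^\top$.
\item[(b)] If $d\le d'$ then $d^\bot\le d'^\bot$ and $d^\top\le d'^\top$.
\item[(c)] If $d\triangleleft x$, $d'\triangleleft x'$ and $x\le x'$, then $d\le d'$.
\item[(d)] At a type $\tau^v\to\sigma$: if $e\triangleleft x$ then $d^\bot(x)=(d(e))^\bot$ and $d^\top(x)=(d(e))^\top$.
\item[(e)] If $d_i\triangleleft x_i$ for all $i\in I$ (possibly $I=\emptyset$), then $\bigvee d_i\triangleleft\bigvee x_i$ and $\bigwedge d_i\triangleleft\bigwedge x_i$.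
\end{enumerate}
\end{lemma}

\begin{proof}
By induction on types. At $\mathrm{Pr}$ we have $d^\bot=d$ and $d^\top=d\cup E$. Parts (b) and (c) are evident. Part (e) says that intersection with $K$ commutes with unions and intersections; for $I=\emptyset$ it reads $\emptyset\cap K=\emptyset$ and $S\cap K=K$.

Now consider $\tau^v\to\sigma$.

(c) Let $d\triangleleft f$, $d'\triangleleft f'$ and $f\le f'$. For $e\in[\![\tau]\!]_K$ take $x=e^\bot$, which extends $e$. Then $d(e)\triangleleft f(x)\le f'(x)$ and $d'(e)\triangleleft f'(x)$, so $d(e)\le d'(e)$ by (c) for $\sigma$.

(a), (d) for $\bot$. Put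
\begin{equation}\label{eq:dbot}
f(x)=\bigvee\{(d(e))^\bot:\ e\triangleleft x'\text{ and }x'\le_v x\text{ for some }x'\}.
\end{equation}
If $x\le_v x_1$, then the set for $x$ is contained in the set for $x_1$, so $f(x)\le f(x_1)$; thus $f\in[\![\tau^v\to\sigma]\!]_S$. Let $e_0\triangleleft x$. If $e\triangleleft x'\le_v x$, then (c) for $\tau$ gives $e\le_v e_0$: apply it once if $v=\pm$, and in both directions if $v=0$, where $x'=x$. Since $d$ respects the variance, $d(e)\le d(e_0)$, and $(d(e))^\bot\le(d(e_0))^\bot$ by (b) for $\sigma$. The choice $e=e_0$, $x'=x$ is among those in \eqref{eq:dbot}, so $f(x)=(d(e_0))^\bot$. In particular $d(e_0)\triangleleft f(x)$, and hence $d\triangleleft f$. To see that $f$ is least, let $d\triangleleft h$. For $e\triangleleft x'\le_v x$ we have $h(x)\ge h(x')$, and $h(x')\ge(d(e))^\bot$ because $d(e)\triangleleft h(x')$. So $h\ge f$. Thus $f=d^\bot$, and (d) has been shown for $\bot$.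

(a), (d) for $\top$. Put $g(x)=\bigwedge\{(d(e))^\top: e\triangleleft x'\text{ and }x\le_v x'\text{ for some }x'\}$. If $x\le_v x_1$, then the set for $x_1$ is contained in the set for $x$, so $g(x)\le g(x_1)$. If $e_0\triangleleft x$ and $e\triangleleft x'$ with $x\le_v x'$, then $e_0\le_v e$, so $(d(e_0))^\top\le(d(e))^\top$; hence $g(x)=(d(e_0))^\top$ and $d\triangleleft g$. If $d\triangleleft h$, then $h(x)\le h(x')\le(d(e))^\top$ for all these $e,x'$, so $h\le g$. Thus $g=d^\top$.

(b) If $d\le d'$, compare the defining formulas for $d$ and $d'$ term by term, using (b) for $\sigma$.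

(e) Let $d_i\triangleleft f_i$ for all $i\in I$, and let $e\triangleleft x$. Then $d_i(e)\triangleleft f_i(x)$ for all $i$, and (e) for $\sigma$ applies to these values, since suprema and infima are pointwise.
\end{proof}

The first use of this lemma is to show that values in the big system extend values in $\mathcal K$. Here $K$ must be closed under successors.

\begin{lemma}\label{lem:restr}
If $\rho(X)\triangleleft\eta(X)$ for all free variables $X$ of $\varphi$, then $[\![\varphi]\!]_{\mathcal K}^\rho\triangleleft[\![\varphi]\!]_{\mathcal T}^\eta$. The same holds for $\mathcal T'$.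
\end{lemma}

\begin{proof}
By induction on $\varphi$. For $q$ and $X$ it is clear. For $\neg$ and $\vee$, intersection with $K$ commutes with unions and turns complements in $S$ into complements in $K$. For $\langle b\rangle\varphi$, a state in $K$ has all its $b$-successors in $K$, so it has one in a set $x$ if and only if it has one in $x\cap K$. Application is the definition of $\triangleleft$. For $\lambda X.\varphi$ and $e\triangleleft x$, apply the induction hypothesis with $\rho[X\mapsto e]$ and $\eta[X\mapsto x]$.

For $\mu X.\varphi$ let $\Phi_K(d)=[\![\varphi]\!]_{\mathcal K}^{\rho[X\mapsto d]}$ and $\Phi_{\mathcal T}(x)=[\![\varphi]\!]_{\mathcal T}^{\eta[X\mapsto x]}$. By the induction hypothesis, $d\triangleleft x$ implies $\Phi_K(d)\triangleleft\Phi_{\mathcal T}(x)$. By transfinite induction the $\alpha$-th approximants of $\mu\Phi_K$ and $\mu\Phi_{\mathcal T}$ from $\bot$ are related by $\triangleleft$: use Lemma~\ref{lem:ext}(e) with $I=\emptyset$ at stage $0$, and with the earlier stages at limits. For large $\alpha$ the approximants are the least fixpoints. For $\nu$ descend from $\top$ and use infima.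
\end{proof}

\section{The locality theorem}\label{sec:locality}

We now say when a value computed in $\mathcal T$ and a value computed in $\mathcal T'$ agree. At type $\mathrm{Pr}$ they should be equal sets. But hypothesis (2) lets us treat $\langle b\rangle$ only when the $K$-part of the set is the value of a closed formula. So definability of the $K$-part is built into the relation, and functions are compared only on arguments with definable $K$-part. Let
\[
D_\tau=\{[\![\psi]\!]_{\mathcal K}:\psi\text{ a closed HFL formula of type }\tau\}.
\]

\begin{definition}
For $d\in[\![\tau]\!]_K$ and $x,y\in[\![\tau]\!]_S$ define $x\sim_d y$ (``$x$ and $y$ agree over $d$'') by induction on $\tau$: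
\begin{itemize}
\item at $\mathrm{Pr}$: $x\sim_d y$ iff $d\in D_{\mathrm{Pr}}$, $d\triangleleft x$ and $x=y$;
\item at $\tau^v\to\sigma$: $f\sim_d g$ iff $d\in D_{\tau^v\to\sigma}$, $d\triangleleft f$, $d\triangleleft g$, and $x\sim_e y$ implies $f(x)\sim_{d(e)}g(y)$, for all $e\in[\![\tau]\!]_K$ and $x,y\in[\![\tau]\!]_S$.
\end{itemize}
\end{definition}

At every type, $x\sim_d y$ implies $d\in D_\tau$, $d\triangleleft x$ and $d\triangleleft y$. The next lemma provides the start and the limit steps of the iterations to come.

\begin{lemma}\label{lem:sim}
\begin{enumerate}
\item[(a)] If $d\in D_\tau$, then $d^\bot\sim_d d^\bot$ and $d^\top\sim_d d^\top$.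
\item[(b)] If $I\neq\emptyset$ and $x_i\sim_d y_i$ for all $i\in I$, then $\bigvee x_i\sim_d\bigvee y_i$ and $\bigwedge x_i\sim_d\bigwedge y_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
By induction on types. At $\mathrm{Pr}$, (a) is clear, and (b) holds because $\bigvee x_i$ and $\bigwedge x_i$ have $K$-part $d$ when all $x_i$ do and $I\ne\emptyset$. Consider $\tau^v\to\sigma$.

(a) Let $x\sim_e y$. Then $e\triangleleft x$ and $e\triangleleft y$, so Lemma~\ref{lem:ext}(d) gives $d^\bot(x)=(d(e))^\bot=d^\bot(y)$. Since $d$ and $e$ are values of closed formulas, so is $d(e)$: apply one formula to the other. Thus $d(e)\in D_\sigma$, and the induction hypothesis gives $d^\bot(x)\sim_{d(e)}d^\bot(y)$. The same argument with $\top$ in place of $\bot$ gives the second claim.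

(b) Let $f_i\sim_d g_i$ for all $i\in I$. Since $I\ne\emptyset$, we have $d\in D_{\tau^v\to\sigma}$, and the suprema and infima extend $d$ by Lemma~\ref{lem:ext}(e) with all $d_i=d$. If $x\sim_e y$, then $f_i(x)\sim_{d(e)}g_i(y)$ for all $i$, and the induction hypothesis for $\sigma$ applies.
\end{proof}

\begin{lemma}\label{lem:fund}
If $\eta(X)\sim_{\rho(X)}\eta'(X)$ for all free variables $X$ of $\varphi$, then
\[
[\![\varphi]\!]_{\mathcal T}^{\eta}\ \sim_d\ [\![\varphi]\!]_{\mathcal T'}^{\eta'}\qquad\text{with } d=[\![\varphi]\!]_{\mathcal K}^\rho .
\]
\end{lemma}

\begin{proof}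
By induction on $\varphi$. All $\rho(X)$ are values of closed formulas, so $d$ is the value of a closed formula by (F2). Since $\rho(X)\triangleleft\eta(X)$ and $\rho(X)\triangleleft\eta'(X)$, both values extend $d$ by Lemma~\ref{lem:restr}. What remains is the equality at type $\mathrm{Pr}$, or the last clause of the definition at function types. Atoms are covered by (1) and the common system $\mathcal K$; variables are the hypothesis; $\neg$ and $\vee$ preserve equality; application is the definition of $\sim$.

\emph{Case $\langle b\rangle\varphi$.} By the induction hypothesis the set $A:=[\![\varphi]\!]^\eta_{\mathcal T}=[\![\varphi]\!]^{\eta'}_{\mathcal T'}$ is the same in both systems, and $c:=A\cap K=[\![\varphi]\!]_{\mathcal K}^\rho\in D_{\mathrm{Pr}}$. On $K$ the two values of $\langle b\rangle\varphi$ agree, since both have $K$-part $[\![\langle b\rangle\varphi]\!]_{\mathcal K}^\rho$. A state $s\in E$ has a $b$-successor in $A$ if and only if it has one in $A\cap E$ or one in $c$. The first condition is the same in $\mathcal T$ and $\mathcal T'$ by (1), and the second by (2), since $c$ is the value of a closed formula.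

\emph{Case $\lambda X.\varphi$.} If $x\sim_e y$, apply the induction hypothesis with $\rho[X\mapsto e]$, $\eta[X\mapsto x]$, $\eta'[X\mapsto y]$.

\emph{Case $\mu X.\varphi$.} Let $\Phi_K,\Phi_{\mathcal T},\Phi_{\mathcal T'}$ be the monotone maps induced by $\varphi$. The approximants of $\mu\Phi_K$ from $\bot$ need not be values of closed formulas, so as in Section~\ref{sec:hand} we do not compare stages from $\bot$. Instead we let $K$ settle first. Let
\[
d^*=\mu\Phi_K=[\![\mu X.\varphi]\!]_{\mathcal K}^\rho ,
\]
which is the value of a closed formula. By Lemma~\ref{lem:restr}, $d^*\triangleleft\mu\Phi_{\mathcal T}$, and $d^*\triangleleft x$ implies $d^*=\Phi_K(d^*)\triangleleft\Phi_{\mathcal T}(x)$. Put $x^0=d^{*\bot}$. Since $x^0$ is the least element extending $d^*$, we get $x^0\le\mu\Phi_{\mathcal T}$ and $x^0\le\Phi_{\mathcal T}(x^0)$. By Lemma~\ref{lem:iter} the sequence $x^{\alpha+1}=\Phi_{\mathcal T}(x^\alpha)$, with suprema at limits, becomes stationary at $\mu\Phi_{\mathcal T}$. For the same reasons the sequence $y^\alpha$ defined from $y^0=d^{*\bot}$ with $\Phi_{\mathcal T'}$ becomes stationary at $\mu\Phi_{\mathcal T'}$.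

We claim $x^\alpha\sim_{d^*}y^\alpha$ for all $\alpha$. For $\alpha=0$ this is Lemma~\ref{lem:sim}(a). If it holds for $\alpha$, the induction hypothesis for $\varphi$ with $\rho[X\mapsto d^*]$, $\eta[X\mapsto x^\alpha]$, $\eta'[X\mapsto y^\alpha]$ gives $x^{\alpha+1}\sim_{\Phi_K(d^*)}y^{\alpha+1}$, and $\Phi_K(d^*)=d^*$. At limits use Lemma~\ref{lem:sim}(b), where the index set is nonempty and $d^*$ is the same at all stages. For large $\alpha$ the claim reads $\mu\Phi_{\mathcal T}\sim_{d^*}\mu\Phi_{\mathcal T'}$.

\emph{Case $\nu X.\varphi$.} Let $d^*=\nu\Phi_K$ and start with $x^0=y^0=d^{*\top}$. As the greatest element extending $d^*$, it lies above $\nu\Phi_{\mathcal T}$ and $\Phi_{\mathcal T}(x^0)$, and likewise for $\mathcal T'$. By the dual half of Lemma~\ref{lem:iter} both sequences descend to the greatest fixpoints. They agree over $d^*$ at every stage, by Lemma~\ref{lem:sim} at the start and at limits and by the induction hypothesis at successors.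
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:locality}]
For closed $\varphi$ of type $\mathrm{Pr}$ the conclusion of Lemma~\ref{lem:fund} includes $[\![\varphi]\!]_{\mathcal T}=[\![\varphi]\!]_{\mathcal T'}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

In $(\kappa,>)$ we take $\delta\to\varepsilon$ for $\varepsilon<\delta$ as the $a$-transitions; labels and other transitions are empty. The \emph{HFL-theory} of a state in a system is the set of closed HFL formulas of type $\mathrm{Pr}$ over the fixed finite signature that are true there.

\begin{lemma}\label{lem:swap}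
If $\beta,\gamma<\kappa$ have the same HFL-theory in $(\kappa,>)$, then $[\![\varphi]\!]_{\mathcal T^\kappa_{\beta,\gamma}}=[\![\varphi]\!]_{\mathcal T^\kappa_{\gamma,\beta}}$ for every closed HFL formula $\varphi$ of type $\mathrm{Pr}$ over the signature.
\end{lemma}

\begin{proof}
Apply Theorem~\ref{thm:locality} with $K=\kappa$ and $E=\{u,r\}$. The set $\kappa$ is closed under successors and carries the same system in both cases, and the edges inside $E$ are $u\to u$ and $r\to u$ in both. For (2), the only $a$-successor of $u$ in $K$ is $\beta$ in the first system and $\gamma$ in the second, and for $r$ it is the other way around. Since $\beta\in[\![\psi]\!]_{\mathcal K}$ iff $\gamma\in[\![\psi]\!]_{\mathcal K}$ for all closed $\psi$ of type $\mathrm{Pr}$, condition (2) holds. Actions other than $a$ have no edges.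
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Theta$ be the formula \eqref{eq:theta}, and suppose that a closed HFL formula $\varphi$ of type $\mathrm{Pr}$ is equivalent to it over all transition systems. Take as signature $a$ together with the finitely many symbols of $\varphi$. Over this signature there are, up to renaming of bound variables, only countably many closed formulas, so there are at most $2^{\aleph_0}$ theories. Let $\kappa=(2^{\aleph_0})^+$. By the pigeonhole principle there are $\beta<\gamma<\kappa$ with the same theory in $(\kappa,>)$. By Lemma~\ref{lem:swap}, $\varphi$ has the same truth value at $r$ in $\mathcal T^\kappa_{\beta,\gamma}$ and in $\mathcal T^\kappa_{\gamma,\beta}$. By Lemma~\ref{lem:race}, $\Theta$ is true at $r$ in the first system and false at $r$ in the second. This is a contradiction.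
\end{proof}

\section{Countable systems}\label{sec:countable}

The pigeonhole argument above needs more than $2^{\aleph_0}$ states; a countable ordinal has too few of them for counting to produce two with the same theory. Instead we find two ordinals with equal theories in a large system and move them into a countable one.

\begin{theorem}[Downward L\"owenheim--Skolem property of HFL]\label{thm:LS}
Let $\mathcal T$ be a transition system over a finite signature with state set $S$, and let $A\subseteq S$ be countable. There is a countable $S_0$ with $A\subseteq S_0\subseteq S$ such that the induced subsystem $\mathcal T_0$ on $S_0$ satisfies $[\![\varphi]\!]_{\mathcal T_0}=[\![\varphi]\!]_{\mathcal T}\cap S_0$ for all closed HFL formulas $\varphi$ of type $\mathrm{Pr}$.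
\end{theorem}

The obvious choice is $S_0=S\cap M$ for a countable elementary submodel $M$ of a sufficiently large piece of the universe. The point that needs care is that HFL over $\mathcal T_0$ quantifies, through its fixpoints, over the full lattices $[\![\tau]\!]_{S_0}$, most of whose elements have nothing to do with $M$. Again a relation defined by induction on types deals with this.

\begin{proof}
We may assume that $S$ is a cardinal. Let $\theta$ be the successor cardinal of $\beth_\omega(|S|+\aleph_0)$, which is regular, and let $H(\theta)$ be the set of all sets of hereditary cardinality less than $\theta$. Each $[\![\tau]\!]_S$ has cardinality less than $\beth_\omega(|S|+\aleph_0)$. So $H(\theta)$ contains $\mathcal T$, all lattices $[\![\tau]\!]_S$, all their subsets, all functions between them, and all sequences of fixpoint approximants up to the stage where they become stationary. Hence, by induction on types and on formulas, each lattice $[\![\tau]\!]_S$ and each relation $y=[\![\varphi]\!]_{\mathcal T}^\rho$ is definable in $H(\theta)$ from $\mathcal T$, with the correct meaning.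

Let $M\prec H(\theta)$ be countable with $\mathcal T\in M$ and $A\subseteq M$, and put $S_0=S\cap M$. Types and formulas are coded by hereditarily finite sets, so they lie in $M$. If $\rho$ has values in $M$ on the free variables of $\varphi$, then $[\![\varphi]\!]_{\mathcal T}^\rho\in M$ by definability. If $f,x\in M$ and $f(x)$ is defined, then $f(x)\in M$.

For $f\in[\![\tau]\!]_S\cap M$ and $h\in[\![\tau]\!]_{S_0}$ define $Q(f;h)$ by induction on $\tau$: at $\mathrm{Pr}$ it means $h=f\cap M$; at $\tau^v\to\sigma$ it means that $Q(x;y)$ implies $Q(f(x);h(y))$, for all $x\in[\![\tau]\!]_S\cap M$ and $y\in[\![\tau]\!]_{S_0}$. Two closure properties hold.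

\smallskip
(i) \emph{If $\langle f_i\rangle_{i\in I}\in M$ and $Q(f_i;h_i)$ for all $i\in I\cap M$, then $Q\bigl(\bigvee_{i\in I}f_i;\bigvee_{i\in I\cap M}h_i\bigr)$ and $Q\bigl(\bigwedge_{i\in I}f_i;\bigwedge_{i\in I\cap M}h_i\bigr)$.} At $\mathrm{Pr}$ let $s\in S_0$. If $s\in f_i$ for some $i\in I$, then by elementarity for some $i\in I\cap M$, and then $s\in h_i$; the converse is clear. For infima argue in the same way with $s\notin f_i$; if $I=\emptyset$ the infima are $S$ and $S_0=S\cap M$. At function types let $Q(x;y)$. Then $\langle f_i(x)\rangle_{i\in I}\in M$ and $Q(f_i(x);h_i(y))$ for $i\in I\cap M$, and (i) at the result type applies.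

(ii) \emph{If $J\neq\emptyset$ and $Q(f;h_j)$ for all $j\in J$, then $Q(f;\bigvee_jh_j)$ and $Q(f;\bigwedge_jh_j)$.} At $\mathrm{Pr}$ all $h_j$ equal $f\cap M$; at function types argue pointwise.

\smallskip
\emph{Claim. If $\rho(X)\in M$ and $Q(\rho(X);\eta(X))$ for all free variables $X$ of $\varphi$, then $Q\bigl([\![\varphi]\!]_{\mathcal T}^\rho;[\![\varphi]\!]_{\mathcal T_0}^\eta\bigr)$.}
For closed $\varphi$ of type $\mathrm{Pr}$ this is the theorem. We prove the claim by induction on $\varphi$. Atoms, $\neg$ and $\vee$ are clear (note $(S\setminus f)\cap M=S_0\setminus(f\cap M)$), variables are the hypothesis, and $\lambda$ and application follow from the definition of $Q$. For $\langle b\rangle\varphi$ let $B=[\![\varphi]\!]_{\mathcal T}^\rho\in M$; the value of $\varphi$ in $\mathcal T_0$ is $B\cap M$. If $s\in S_0$ has a $b$-successor in $B$, then by elementarity it has one in $B\cap M$, and the converse is trivial.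

For $\mu X.\varphi$ let $\Phi$ and $\Phi_0$ be the maps induced on $[\![\tau]\!]_S$ and $[\![\tau]\!]_{S_0}$, and let $F^\alpha$ and $h^\alpha$ be their approximants from $\bot$. Let $\delta$ be least with $F^\delta=F^{\delta+1}$. By definability $\delta$ and $\langle F^\alpha\rangle_{\alpha\le\delta}$ are in $M$. The model $M$ may contain only some of the stages $\alpha\le\delta$, so we match them with stages over $S_0$ by collapsing: for $\alpha\in M\cap(\delta+1)$ let $\pi(\alpha)$ be the order type of $M\cap\alpha$. We show $Q(F^\alpha;h^{\pi(\alpha)})$ by induction on $\alpha\in M\cap(\delta+1)$.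
\begin{itemize}
\item For $\alpha=0$ use (i) with $I=\emptyset$.
\item For $\alpha=\alpha'+1$ we have $\alpha'\in M$ and $\pi(\alpha)=\pi(\alpha')+1$; use the induction hypothesis for $\varphi$ with $X\mapsto F^{\alpha'}$ and $X\mapsto h^{\pi(\alpha')}$.
\item For a limit $\alpha$, the set $M\cap\alpha$ is nonempty without maximum, since $\alpha'\in M$ implies $\alpha'+1\in M$. So $\pi(\alpha)=\{\pi(\alpha'):\alpha'\in M\cap\alpha\}$ is a limit and $h^{\pi(\alpha)}=\bigvee_{\alpha'\in M\cap\alpha}h^{\pi(\alpha')}$; use (i) with $I=\alpha$.
\end{itemize}
Thus $Q(F^\delta;h^{\pi(\delta)})$. At function types this does not yet say that $h^{\pi(\delta)}$ is a fixpoint of $\Phi_0$, as $Q$ tests it only on some arguments. But continuing the iteration does no harm: $Q(F^\delta;h^\xi)$ holds for all $\xi\ge\pi(\delta)$. Successors follow from the induction hypothesis for $\varphi$, because $\Phi(F^\delta)=F^\delta$. At a limit $\xi>\pi(\delta)$ we have $h^\xi=\bigvee_{\pi(\delta)\le\zeta<\xi}h^\zeta$, because the sequence increases, and (ii) applies. For large $\xi$ we obtain $Q(\mu\Phi;\mu\Phi_0)$.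

For $\nu X.\varphi$ descend from $\top$ and use the statements on infima in (i) and (ii).
\end{proof}

\begin{theorem}\label{thm:countable}
Let $\Theta$ be the formula \eqref{eq:theta}. No closed HFL formula of type $\mathrm{Pr}$ is equivalent to $\Theta$ over all \emph{countable} transition systems. More precisely, for every finite signature containing $a$ there are $\beta'<\gamma'<\kappa'<\omega_1$ such that no closed HFL formula of type $\mathrm{Pr}$ over that signature separates $(\mathcal T^{\kappa'}_{\beta',\gamma'},r)$ from $(\mathcal T^{\kappa'}_{\gamma',\beta'},r)$, although $\Theta$ does.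
\end{theorem}

\begin{proof}
Let $\kappa=(2^{\aleph_0})^+$ and, as in Section~\ref{sec:proof}, choose $\beta<\gamma<\kappa$ with the same HFL-theory in $(\kappa,>)$ over the given signature. Apply Theorem~\ref{thm:LS} to $(\kappa,>)$ and $A=\{\beta,\gamma\}$. The state set $S_0$ of the resulting subsystem is a countable set of ordinals, so $(S_0,>)$ is isomorphic to $(\kappa',>)$ for a countable ordinal $\kappa'$. Let $\beta'<\gamma'$ be the images of $\beta<\gamma$. For every closed formula $\varphi$ of type $\mathrm{Pr}$, $\beta'$ satisfies $\varphi$ in $(\kappa',>)$ iff $\beta$ satisfies it in $(\kappa,>)$, and likewise for $\gamma'$ and $\gamma$. So $\beta'$ and $\gamma'$ have the same theory in $(\kappa',>)$. Lemma~\ref{lem:swap} shows that HFL does not separate the two systems at $r$, and Lemma~\ref{lem:race} shows that $\Theta$ does. The first statement follows, since each formula uses only finitely many symbols.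
\end{proof}

\section{Inflationary fixpoints in complete lattices}\label{sec:lattice}

For a function $f\colon V\to V$ on a complete lattice, the inflationary fixpoint is defined as in \eqref{eq:infl}, with $\bot$ and suprema in place of $\emptyset$ and unions. The second form of the question asks whether it can be defined from $f$, uniformly in $V$ and $f$, by monotone fixpoints over $V\to V$.

\begin{corollary}\label{cor:lattice}
There is no term $t(f)$ of type $V$, built from a variable $f\colon V^0\to V$, finitary lattice operations, $\lambda$-abstraction, application, and $\mu/\nu$ at types of order at most $1$ over $V$ (indeed of any finite order), that defines the inflationary fixpoint of $f$ for all complete lattices $V$ and all $f\colon V\to V$. This remains true if $V$ ranges only over the powersets $2^S$ of countable sets $S$ and complementation is also allowed.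
\end{corollary}

\begin{proof}
It suffices to prove the last statement. Suppose such a $t$ exists. For $V=2^S$ the lattice operations and complementation are HFL operations, so we may substitute for $f$ the closed HFL formula $\lambda(X^0:\mathrm{Pr}).(\Box X\vee\psi)$, with $\psi$ as in \eqref{eq:theta} and $\mathrm{Wf}$ written as $\mu Z.\Box Z$. By (F2) the result is a closed HFL formula of type $\mathrm{Pr}$, and it is in $\mathrm{HFL}^1$ if $t$ uses only types of order at most $1$. On every transition system with a countable state set $S$ it denotes the inflationary fixpoint of $A\mapsto[\![\Box X\vee\psi]\!]_{[X\mapsto A]}$ in $2^S$, which is $[\![\Theta]\!]$. This contradicts Theorem~\ref{thm:countable}.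
\end{proof}

\section{A converse for bounded closure ordinals}\label{sec:converse}

Finally we show that nesting the recursion from Section~\ref{sec:intro} reaches the stages $\omega^n$.

\begin{proposition}\label{prop:converse}
For every $n\ge1$ and every MIC formula $\varphi$ there is an $\mathrm{HFL}^1$ formula that is equivalent to $\varphi$ on every transition system in which all inductions and deflations occurring in $\varphi$ are stationary at stage $\omega^n$ under all environments. In particular (with $n=1$), MIC is included in $\mathrm{HFL}^1$ over finite transition systems.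
\end{proposition}

\begin{proof}
We define a translation $\varphi\mapsto\hat\varphi$ by induction on $\varphi$, such that on every system as in the proposition $\varphi$ and $\hat\varphi$ have the same value in every environment. Free set variables of $\varphi$ become variables of type $\mathrm{Pr}$ with variance $0$, so that they may be used under negation and in arguments. The translation commutes with $\neg$, $\vee$ and $\langle b\rangle$.

\emph{Inductions.} Consider $(\mathrm{ifp}\,X_i:\{X_j\leftarrow\varphi_j\}_{j\le k})$. Define terms of type $\mathrm{Pr}^0\to\cdots\to\mathrm{Pr}^0\to\mathrm{Pr}$ with $k$ arguments, for $1\le j\le k$ and $m\ge0$, by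
\[
G_{0,j}=\lambda\vec X.\;X_j\vee\hat\varphi_j,\qquad
G_{m+1,j}=\mu F.\lambda\vec X.\;X_j\vee F\,(G_{m,1}\vec X)\cdots(G_{m,k}\vec X)
\]
with a fresh variable $F$, and let the translation be $G_{n,i}\,\bot\cdots\bot$ with $\bot=\mu X.X$. The terms are well typed: $F$ occurs only in function position and not inside the arguments, hence only positively, and the set variables in the arguments have variance $0$. All types have order at most $1$.

For a tuple $\vec A$ of sets let $I^\alpha(\vec A)$, with components $I^\alpha_j(\vec A)$, be the $\alpha$-th stage of the inflationary iteration of the rules started at $\vec A$ (in a fixed environment for the other variables). Then $I^{\alpha+\beta}(\vec A)=I^\beta(I^\alpha(\vec A))$. We claim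
\[
[\![G_{m,j}]\!](\vec A)=I_j^{\omega^m}(\vec A)\qquad\text{for all }m,\ j,\ \vec A .
\]
For $m=0$, both sides are $A_j$ together with the value of $\varphi_j$ at $\vec A$. For the step from $m$ to $m+1$, let
\[
F_*(\vec A)=\bigcup_{i<\omega}I_j^{\omega^m\cdot i}(\vec A)=I_j^{\omega^{m+1}}(\vec A).
\]
By the claim for $m$, the recursion defining $G_{m+1,j}$ is $F(\vec A)=A_j\cup F\bigl(I^{\omega^m}(\vec A)\bigr)$. The function $F_*$ solves it, since
\[
A_j\cup F_*\bigl(I^{\omega^m}(\vec A)\bigr)=A_j\cup\bigcup_{i<\omega}I_j^{\omega^m+\omega^m\cdot i}(\vec A)=A_j\cup\bigcup_{i<\omega}I_j^{\omega^m\cdot(1+i)}(\vec A)=F_*(\vec A).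
\]
It lies below every solution, and even below every prefixpoint $F$, that is, every $F$ with $F(\vec A)\supseteq A_j\cup F(I^{\omega^m}(\vec A))$ for all $\vec A$. Indeed, $F(\vec A)\supseteq I_j^{\omega^m\cdot i}(\vec A)$ holds for all $\vec A$ by induction on $i$: it is clear for $i=0$, and
\[
F(\vec A)\supseteq F\bigl(I^{\omega^m}(\vec A)\bigr)\supseteq I_j^{\omega^m\cdot i}\bigl(I^{\omega^m}(\vec A)\bigr)=I_j^{\omega^m\cdot(i+1)}(\vec A),
\]
because $1+i=i+1$ for finite $i$. So $F_*$ is the least fixpoint, which proves the claim. Therefore $G_{n,i}\,\bot\cdots\bot$ defines the stage $X_i^{\omega^n}$, which is the value of the induction by assumption.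

\emph{Deflations.} The complements $Y_j^\alpha=S\setminus X_j^\alpha$ of the stages of $(\mathrm{dfp}\,X_i:\{X_j\leftarrow\varphi_j\})$ are the stages of the induction with the rules $X_j\leftarrow\neg\varphi_j[\neg X_1/X_1,\dots,\neg X_k/X_k]$, with the same closure ordinal. So we translate the deflation as the negation of $G_{n,i}\,\bot\cdots\bot$, where the terms $G$ are built with $\neg\hat\varphi_j[\neg X_1/X_1,\dots,\neg X_k/X_k]$ in place of $\hat\varphi_j$.

On a finite system an increasing or decreasing sequence of tuples of sets is stationary at a finite stage, so $n=1$ suffices.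
\end{proof}

\begin{thebibliography}{9}
\bibitem{habil} \emph{Temporal Logics Beyond Regularity}, \texttt{http://carrick.fmv.informatik.uni-kassel.de/\~{}mlange/papers/habil.pdf}
\end{thebibliography}

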